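\title{Automatic continuity of derivations of $GB^*$-algebras}

\begin{abstract}
We prove that every derivation of a $GB^*$-algebra with jointly continuous multiplication is continuous; in particular this holds for Fr\'echet $GB^*$-algebras. The proof transfers Ringrose's theorem from the $C^*$-algebra $A[B_0]$ of bounded elements to the whole algebra and does not use metrizability. It applies to derivations into locally convex bimodules $E$ and shows that, for complete $E$, the derivations $A\to E$ correspond bijectively to the derivations $A[B_0]\to E$. The algebra $L^0[0,1]$ shows that local convexity cannot be dropped.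
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{$GB^*$-algebras}
Algebras are complex. A \emph{locally convex $*$-algebra} $A[\tau]$ is a $*$-algebra with a Hausdorff locally convex topology $\tau$ for which multiplication is continuous in each variable and the involution is continuous. Throughout, $A[\tau]$ has an identity $1$, is complete, and has jointly continuous multiplication $A\times A\to A$.

Let $\mathfrak B^*_A$ be the collection of all closed, bounded, absolutely convex sets $B\subseteq A$ with $1\in B$, $B^*=B$ and $B^2\subseteq B$. For $B\in\mathfrak B^*_A$ let $A[B]$ be the linear span of $B$, with the Minkowski functional $\|x\|_B=\inf\{s>0:x\in sB\}$; it is a normed $*$-algebra.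

\begin{definition}
Following Allan, $A[\tau]$ is a \emph{$GB^*$-algebra} (generalized $B^*$-algebra) if $\mathfrak B^*_A$ has a greatest member $B_0$ with respect to inclusion and $A$ is \emph{symmetric}: for every $x\in A$ the element $1+x^*x$ is invertible in $A$ and $(1+x^*x)^{-1}\in A[B_0]$. It is a \emph{Fr\'echet} $GB^*$-algebra if $\tau$ is moreover metrizable.
\end{definition}

We write $A_0=A[B_0]$ and $\|\cdot\|=\|\cdot\|_{B_0}$. It is a basic fact, which we use without proof, that $(A_0,\|\cdot\|)$ is a $C^*$-algebra.

If $b\in B\in\mathfrak B^*_A$, then all powers $(b^*b)^n$ lie in the bounded set $B$. In a $C^*$-algebra this forces $\|b\|\le1$, since $\|(b^*b)^n\|=\|b\|^{2n}$. So $B_0$ is a substitute for the unit ball that refers only to the algebra and to the $\tau$-bounded sets, $A_0$ is the algebra of ``bounded'' elements, and symmetry says that a possibly unbounded $x$ is tamed by the bounded element $(1+x^*x)^{-1}$.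

\begin{example}\label{ex:basic}
(i) A unital $C^*$-algebra with its norm topology is a $GB^*$-algebra: $B_0$ is the closed unit ball and $A_0=A$.

(ii) Let $A=C(\mathbb R)$ with the topology of uniform convergence on compact sets. If $f\in B\in\mathfrak B^*_A$, then $|f(t)|^{2n}$ is bounded in $n$ for each $t$, so $|f|\le1$. Hence $B_0=\{f:|f|\le1\}$, and $A_0$ consists of the bounded continuous functions.

(iii) Let $A=L^\omega[0,1]=\bigcap_{1\le p<\infty}L^p[0,1]$ with the norms $\|\cdot\|_p$, $p=1,2,\dots$. Multiplication is jointly continuous because $\|fg\|_p\le\|f\|_{2p}\|g\|_{2p}$. If $f\in B\in\mathfrak B^*_A$, then $\int|f|^{2n}$ is bounded in $n$, which is impossible if $|f|\ge1+\eta$ on a set of positive measure for some $\eta>0$. Hence $B_0=\{f:|f|\le1\text{ a.e.}\}$ (it is closed because $L^1$-convergent sequences have a.e.\ convergent subsequences), and $A_0=L^\infty[0,1]$.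

In (ii) and (iii) symmetry holds because $0<(1+|f|^2)^{-1}\le1$, and both algebras are Fr\'echet.
\end{example}

\subsection*{Derivations}
A \emph{derivation} of $A$ is a linear map $\delta:A\to A$ with $\delta(ab)=a\delta(b)+\delta(a)b$ for all $a,b\in A$. The definition is purely algebraic. The following question comes from \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is every derivation of a Fr\'echet $GB^*$-algebra continuous?}
\medskip

When $A=A_0$ the answer is yes, by the theorem on which our proof rests. A \emph{Banach bimodule} over a $C^*$-algebra $\mathfrak A$ is a Banach space $X$ that is an $\mathfrak A$-bimodule with bounded bilinear actions, and derivations $\mathfrak A\to X$ are defined by the same identity.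

\begin{theorem}[Ringrose \cite{ringrose}]\label{thm:ringrose}
Every derivation from a $C^*$-algebra $\mathfrak A$ into a Banach $\mathfrak A$-bimodule is norm continuous.
\end{theorem}

With unbounded elements present, the answer is less predictable. In a commutative algebra a derivation kills every idempotent $e$: from $\delta(e)=\delta(e^2)=2e\delta(e)$ we get $e\delta(e)=2e\delta(e)$, so $e\delta(e)=0$ and $\delta(e)=0$. Consider the chain
\[
L^\infty[0,1]\subset L^\omega[0,1]\subset L^0[0,1],
\]
where $L^0[0,1]$ is the algebra of all classes of measurable functions with convergence in measure. In each of the three algebras a derivation kills the simple functions, and these are dense, so ``continuous'' means ``zero''. On $L^\infty[0,1]$ every derivation is zero by Theorem~\ref{thm:ringrose}. On $L^0[0,1]$ there is a nonzero derivation \cite{bcs}, although $L^0[0,1]$ satisfies every $GB^*$ axiom except local convexity (Section~\ref{sec:hyp}). The question asks, among other things, which end of the chain $L^\omega[0,1]$ resembles. The answer is that local convexity decides.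

\begin{theorem}\label{thm:main}
Let $A[\tau]$ be a $GB^*$-algebra with jointly continuous multiplication (in particular, a Fr\'echet $GB^*$-algebra). Then every derivation $\delta:A\to A$ is $\tau$-continuous.
\end{theorem}

The proof never multiplies two values of $\delta$, so it works for module-valued derivations. Let $E$ be a Hausdorff locally convex space that is an $A$-bimodule, \emph{unital} in the sense that $1e=e=e1$, with jointly continuous actions $A\times E\to E$ and $E\times A\to E$; for example $E=A$. A derivation $\delta:D\to E$ on a subalgebra $D\subseteq A$ is a linear map with $\delta(ab)=a\delta(b)+\delta(a)b$. It is \emph{inner} if $\delta(a)=ae-ea$ for some $e\in E$, and $H^1(D,E)$ is the vector space of derivations modulo inner derivations.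

\begin{theorem}\label{thm:module}
Let $A[\tau]$ be a $GB^*$-algebra with jointly continuous multiplication, $A_0=A[B_0]$, and $E$ as above.
\begin{enumerate}
\item[(a)] If $D$ is a $*$-subalgebra with $A_0\subseteq D\subseteq A$, every derivation $\delta:D\to E$ is continuous for $\tau|_D$.
\item[(b)] If $E$ is complete, restriction $\delta\mapsto\delta|_{A_0}$ is a bijection from the derivations $A\to E$ onto the derivations $A_0\to E$ of the $C^*$-algebra $A_0$, with no continuity assumed on either side. It identifies the inner derivations on both sides, so $H^1(A,E)\cong H^1(A_0,E)$ algebraically.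
\item[(c)] If $A$ is commutative and $ae=ea$ for all $a\in A$, $e\in E$, every derivation $A\to E$ is $0$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is the case $D=E=A$ of part (a). The argument uses neither metrizability nor the closed graph theorem: all automatic continuity comes from Theorem~\ref{thm:ringrose}, and the work is to carry it from the norm of $A_0$ to the topology $\tau$ of $A$.

\section{A model case}\label{sec:model}

A natural first attempt is to pass to Banach algebra quotients of $A$. For $A=L^\omega[0,1]$ there are none: if $s$ is a continuous seminorm with $s(fg)\le s(f)s(g)$, then $s\le C\|\cdot\|_p$ for some $C,p$, so $s(\chi_F)<1$ for sets $F$ of small measure; then $s(\chi_F)\le s(\chi_F)^2$ gives $s(\chi_F)=0$, hence $s(1)=0$ and $s=0$. What $L^\omega[0,1]$ does have is completions that are Banach \emph{modules over the bounded part}, and these suffice.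

\begin{proposition}\label{prop:model}
Every derivation $\delta$ of $L^\omega[0,1]$ is zero.
\end{proposition}

\begin{proof}
Since $\|bg\|_1\le\|b\|_\infty\|g\|_1$, the space $L^1[0,1]$ is a Banach $L^\infty[0,1]$-bimodule, and $b\mapsto\delta(b)$ is a derivation $L^\infty[0,1]\to L^1[0,1]$. By Theorem~\ref{thm:ringrose} it is bounded. It kills the simple functions, which are norm dense in $L^\infty[0,1]$, so $\delta=0$ on $L^\infty[0,1]$.

Let $f\in L^\omega[0,1]$ be real-valued. The functions $a=1/(1+f^2)$ and $u=f/(1+f^2)$ are bounded by $1$ and $\frac12$, and $u=fa$. Hence $0=\delta(u)=f\delta(a)+\delta(f)a=\delta(f)a$, and multiplying by $1+f^2$ gives $\delta(f)=0$. Real-valued functions span $L^\omega[0,1]$.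
\end{proof}

Two ideas of the general proof appear here. First, a self-adjoint $x$ is replaced by the bounded pair $a=(1+x^2)^{-1}$, $u=xa$, from which $\delta(x)$ is recovered (Section~\ref{sec:transform}). Second, Ringrose's theorem is applied to $A_0$ acting on the completion of $A$ in a seminorm; this shows that $\delta(B_0)$ is $\tau$-bounded (Section~\ref{sec:norm}).

A third idea is needed when $\delta$ does not vanish on $A_0$. If $x_\lambda\to0$ in $\tau$, the bounded elements $u_\lambda$ tend to $0$ in $\tau$ but not in norm: for $x_n=\chi_{[0,1/n]}$ in $L^\omega[0,1]$ we have $u_n=x_n/2$, of norm $\frac12$. An estimate $p(\delta(u))\le K\|u\|$ then says nothing. The remedy is visible on projections. Let $e_\lambda=e_\lambda^*=e_\lambda^2\in B_0$ with $e_\lambda\to0$ in $\tau$. Then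
\[
\delta(e_\lambda)=e_\lambda\,\delta(e_\lambda)+\delta(e_\lambda)\,e_\lambda ,
\]
and each term is a product of a factor tending to $0$ and a factor in the bounded set $\delta(B_0)$, so $\delta(e_\lambda)\to0$ by joint continuity. A projection is its own square root; for general self-adjoint $u_\lambda$ we factor through $|u_\lambda|^{1/2}$ and must show that the factors still tend to $0$ in $\tau$ (Section~\ref{sec:tau}).

\section{Preliminaries}\label{sec:prelim}

From now on $A$ and $E$ are as in Theorem~\ref{thm:module}, and \emph{seminorm} means continuous seminorm. A set is bounded if and only if every seminorm is bounded on it, and a linear map is continuous if and only if it sends nets converging to $0$ to nets converging to $0$.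

\subsection*{Joint continuity}
For each seminorm $p$ on $E$ there are seminorms $q$ on $A$ and $r$ on $E$ with
\begin{equation}\label{eq:joint}
p(ye)\le q(y)r(e),\qquad p(ey)\le q(y)r(e)\qquad(y\in A,\ e\in E).
\end{equation}
Indeed, continuity of both actions at $(0,0)$ gives $q,r$ such that $p(ye),p(ey)\le1$ whenever $q(y),r(e)\le1$; applying this to $y/s$, $e/t$ with $s>q(y)$, $t>r(e)$ gives \eqref{eq:joint}. We shall use \eqref{eq:joint} mostly in the following form, also with $E=A$.
\begin{itemize}
\item[(N)] Let $(y_\lambda)$ be a net in $A$ and $(e_\lambda)$ a net in $E$. If one of them tends to $0$ and the other tends to $0$ or lies in a bounded set, then $y_\lambda e_\lambda\to0$ and $e_\lambda y_\lambda\to0$.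
\end{itemize}

\subsection*{The norm of $A_0$}
The set $B_0$ is the closed unit ball of $A_0$: if $\|b\|\le1$, then $b/s\in B_0$ for all $s>1$, and $B_0$ is $\tau$-closed. For a seminorm $q$ on $A$ the number $C_q=\sup_{b\in B_0}q(b)$ is finite, and
\begin{equation}\label{eq:Cq}
q(b)\le C_q\|b\|\qquad(b\in A_0).
\end{equation}
So norm bounded subsets of $A_0$ are $\tau$-bounded, and norm convergence implies $\tau$-convergence.

\subsection*{Functional calculus}
Let $b=b^*\in A_0$, with spectrum $\sigma(b)$ taken in $A_0$. Then $\sigma(b)\subseteq\mathbb R$, $\|b\|=\max\{|t|:t\in\sigma(b)\}$, and $\sigma(P(b))=P(\sigma(b))$ for polynomials $P$. If $\|b\|\le\frac12$, there is a unital $*$-homomorphism $h\mapsto h(b)$ from $C[-\frac12,\frac12]$ to $A_0$ which has the usual meaning for polynomials and satisfies $\|h(b)\|\le\|h\|_\infty$.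

\section{The bounded transform}\label{sec:transform}

For $x=x^*\in A$ put
\[
a_x=(1+x^2)^{-1},\qquad u_x=x\,a_x .
\]
Symmetry gives $a_x\in A_0$ and says nothing about $u_x$. Its square, however, is a polynomial in $a_x$, and the maximality of $B_0$ lets us pass from the square to the element.

\begin{lemma}\label{lem:root}
If $y=y^*\in A$ and $y^2\in A_0$, then $y\in A_0$.
\end{lemma}

\begin{proof}
Choose $\mu>0$ with $\mu^2\|y^2\|\le1$ and let $S=\{(\mu y)^n:n\ge0\}$. Since $(\mu y)^2\in B_0$, $1\in B_0$ and $B_0^2\subseteq B_0$, the even powers lie in $B_0$ and form a bounded set. The odd powers form its image under the continuous linear map $z\mapsto\mu yz$. So $S$ is bounded.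

Let $\Gamma$ be the set of finite sums $\sum\alpha_is_i$ with $s_i\in S$, $\sum|\alpha_i|\le1$, and let $B$ be its closure. Then $B$ is closed, absolutely convex and contains $1$. It is bounded, because $q\le\sup q(S)$ on $\Gamma$, hence on $B$, for every seminorm $q$. The elements of $S$ are self-adjoint, so $\Gamma^*=\Gamma$, and $B^*=B$ because the involution is continuous. Since $S^2\subseteq S$ and $\sum_{i,j}|\alpha_i\beta_j|\le1$ whenever $\sum|\alpha_i|\le1$ and $\sum|\beta_j|\le1$, we have $\Gamma^2\subseteq\Gamma$, and $B^2\subseteq B$ by continuity of multiplication. Thus $B\in\mathfrak B^*_A$, so $\mu y\in B\subseteq B_0$.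
\end{proof}

\begin{lemma}\label{lem:transform}
For $x=x^*\in A$, the elements $a_x,u_x$ are self-adjoint and lie in $A_0$, with $\|a_x\|\le1$ and $\|u_x\|\le\frac12$.
\end{lemma}

\begin{proof}
Write $a=a_x$, $u=u_x$. The element $1+x^2$ is self-adjoint and commutes with $x$, so the same holds for its inverse $a$, and $u^*=ax=u$. Moreover
\[
u^2=x^2a^2=(1+x^2)a^2-a^2=a-a^2\in A_0,
\]
so $u\in A_0$ by Lemma~\ref{lem:root}. Now we may compute in the $C^*$-algebra $A_0$. For $t\in\sigma(a)$ we have $t-t^2\in\sigma(u^2)=\{s^2:s\in\sigma(u)\}\subseteq[0,\infty)$, so $\sigma(a)\subseteq[0,1]$ and $\|a\|\le1$. Finally $\|u\|^2=\|u^2\|=\max_{t\in\sigma(a)}(t-t^2)\le\frac14$.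
\end{proof}

The point of the pair $(a_x,u_x)$ is that it determines $\delta(x)$ by a formula with no limit in it.

\begin{lemma}\label{lem:formula}
Let $D$ be a subalgebra with $A_0\subseteq D\subseteq A$, let $\delta:D\to E$ be a derivation and $x=x^*\in D$. Then
\begin{equation}\label{eq:formula}
\delta(x)=\bigl(\delta(u_x)-x\,\delta(a_x)\bigr)(1+x^2).
\end{equation}
In particular, a derivation $A\to E$ that vanishes on $A_0$ is zero.
\end{lemma}

\begin{proof}
The elements $x,a_x,u_x$ lie in $D$, and $\delta(u_x)=x\delta(a_x)+\delta(x)a_x$. Multiply $\delta(x)a_x=\delta(u_x)-x\delta(a_x)$ on the right by $1+x^2$ and use $\delta(x)1=\delta(x)$. For the last statement, every $z\in A$ is $z=h+ik$ with $h=(z+z^*)/2$ and $k=(z-z^*)/2i$ self-adjoint.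
\end{proof}

Rescaling the transform approximates $x$ by bounded elements; this will be needed to extend derivations.

\begin{lemma}\label{lem:dense}
$A_0$ is $\tau$-dense in $A$.
\end{lemma}

\begin{proof}
It suffices to approximate $x=x^*\in A$. For $\varepsilon>0$ let $v_\varepsilon=u_{\varepsilon x}=\varepsilon x(1+\varepsilon^2x^2)^{-1}$. By Lemma~\ref{lem:transform}, $v_\varepsilon\in A_0$ and $\|v_\varepsilon\|\le\frac12$. We have
\[
x-\varepsilon^{-1}v_\varepsilon=x\bigl((1+\varepsilon^2x^2)-1\bigr)(1+\varepsilon^2x^2)^{-1}=(\varepsilon x^2)\,v_\varepsilon ,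
\]
which tends to $0$ as $\varepsilon\to0$ by (N), since $\varepsilon x^2\to0$ and the $v_\varepsilon$ lie in $B_0$.
\end{proof}

\section{Norm continuity on the bounded part}\label{sec:norm}

To apply Theorem~\ref{thm:ringrose} we need Banach $A_0$-bimodules, and $E$ only has seminorms. For a seminorm $p$ on $E$, the kernel of $p$ need not be a submodule, and \eqref{eq:joint} bounds $p(be)$ by a different seminorm of $e$. In the model case the inequality $\|bg\|_1\le\|b\|_\infty\|g\|_1$ came for free. In general we force it by taking a supremum over the multiplicative semigroup $B_0$.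

\begin{lemma}\label{lem:norm}
Every derivation $\delta:A_0\to E$ is continuous from $(A_0,\|\cdot\|)$ to $E$. In particular $\delta(B_0)$ is bounded in $E$.
\end{lemma}

\begin{proof}
Let $p$ be a seminorm on $E$ and put
\[
\hat p(e)=\sup\{p(bec):b,c\in B_0\}\qquad(e\in E).
\]
Take $q,r$ for $p$ as in \eqref{eq:joint}, and then $q',r'$ for $r$. For $b,c\in B_0$,
\[
p(bec)\le q(c)\,r(be)\le q(c)\,q'(b)\,r'(e)\le C_qC_{q'}\,r'(e).
\]
So $\hat p$, a supremum of seminorms, is finite and is a seminorm. Taking $b=c=1$ gives $p\le\hat p$, as $E$ is unital. If $b,c,b',c'\in B_0$, then $b'b,cc'\in B_0$, so $p(b'(bec)c')\le\hat p(e)$, that is, $\hat p(bec)\le\hat p(e)$. By homogeneity,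
\begin{equation}\label{eq:hat}
\hat p(bec)\le\|b\|\,\hat p(e)\,\|c\|\qquad(b,c\in A_0,\ e\in E).
\end{equation}
Taking $b=1$ or $c=1$ in \eqref{eq:hat}, we see that $N=\ker\hat p$ is an $A_0$-submodule and that $A_0$ acts contractively on both sides of $E/N$, normed by $\hat p$. The actions extend by continuity to the completion $E_p$ of $E/N$, and the module identities persist by density. So $E_p$ is a Banach $A_0$-bimodule. The quotient map is a bimodule map, hence $b\mapsto\delta(b)+N$ is a derivation $A_0\to E_p$. By Theorem~\ref{thm:ringrose} there is $K_p$ with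
\[
p(\delta(b))\le\hat p(\delta(b))\le K_p\|b\|\qquad(b\in A_0).
\]
Since $p$ was arbitrary, the lemma follows.
\end{proof}

\section{From the norm to $\tau$ on bounded nets}\label{sec:tau}

We now carry out the factorization announced in Section~\ref{sec:model}. The square root is not a polynomial, so joint continuity alone does not show that it preserves $\tau$-null nets. On a norm bounded net it does, because the error in polynomial approximation is uniformly small in norm, and the norm dominates $\tau$.

\begin{lemma}\label{lem:calculus}
Let $(u_\lambda)$ be a net of self-adjoint elements of $A_0$ with $\|u_\lambda\|\le\frac12$ and $u_\lambda\to0$ in $\tau$. If $h\in C[-\frac12,\frac12]$ and $h(0)=0$, then $h(u_\lambda)\to0$ in $\tau$.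
\end{lemma}

\begin{proof}
Let $p$ be a seminorm on $A$ and $\varepsilon>0$. By the Weierstrass theorem there is a polynomial $P_0$ with $\|h-P_0\|_\infty\le\varepsilon/2$ on $[-\frac12,\frac12]$. Then $|P_0(0)|\le\varepsilon/2$, so $P=P_0-P_0(0)$ satisfies $\|h-P\|_\infty\le\varepsilon$ and has the form $P(t)=tQ(t)$. By \eqref{eq:Cq},
\[
p(h(u_\lambda))\le p\bigl((h-P)(u_\lambda)\bigr)+p\bigl(u_\lambda Q(u_\lambda)\bigr)\le C_p\,\varepsilon+p\bigl(u_\lambda Q(u_\lambda)\bigr).
\]
Since $\|Q(u_\lambda)\|\le\|Q\|_\infty$, the last term tends to $0$ by (N). So $\limsup_\lambda p(h(u_\lambda))\le C_p\varepsilon$ for every $\varepsilon>0$.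
\end{proof}

\begin{lemma}\label{lem:null}
Let $(u_\lambda)$ be as in Lemma~\ref{lem:calculus} and let $\delta:A_0\to E$ be a derivation. Then $\delta(u_\lambda)\to0$ in $E$.
\end{lemma}

\begin{proof}
Put $f(t)=|t|^{1/2}$ and $g(t)=\operatorname{sgn}(t)|t|^{1/2}$ on $[-\frac12,\frac12]$. Both functions are continuous, vanish at $0$ and are bounded by $1$, and $f(t)g(t)=t$. So $f_\lambda=f(u_\lambda)$ and $g_\lambda=g(u_\lambda)$ lie in $B_0$, tend to $0$ in $\tau$ by Lemma~\ref{lem:calculus}, and satisfy $u_\lambda=f_\lambda g_\lambda$. In
\[
\delta(u_\lambda)=f_\lambda\,\delta(g_\lambda)+\delta(f_\lambda)\,g_\lambda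
\]
the factors $\delta(g_\lambda),\delta(f_\lambda)$ lie in $\delta(B_0)$, which is bounded by Lemma~\ref{lem:norm}. Both terms tend to $0$ by (N).
\end{proof}

Both factors must tend to $0$. For the trivial factorization $u_\lambda=u_\lambda\cdot1$ the second term of the Leibniz rule is $\delta(u_\lambda)$ itself.

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:module}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:module}(a) and Theorem~\ref{thm:main}]
Let $(x_\lambda)$ be a net in $D$ with $x_\lambda\to0$ in $\tau$. The elements $(x_\lambda+x_\lambda^*)/2$ and $(x_\lambda-x_\lambda^*)/2i$ lie in $D$ because $D^*=D$, and tend to $0$ because the involution is continuous. By linearity of $\delta$ we may assume $x_\lambda=x_\lambda^*$.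

Let $a_\lambda=a_{x_\lambda}$ and $u_\lambda=u_{x_\lambda}$. By Lemma~\ref{lem:transform}, $a_\lambda\in B_0$ and $u_\lambda$ is self-adjoint with $\|u_\lambda\|\le\frac12$. By (N), $u_\lambda=x_\lambda a_\lambda\to0$ in $\tau$, so $\delta(u_\lambda)\to0$ by Lemma~\ref{lem:null} applied to $\delta|_{A_0}$. Since $\delta(a_\lambda)$ lies in the bounded set $\delta(B_0)$, also $x_\lambda\delta(a_\lambda)\to0$ by (N). Hence
\[
w_\lambda=\delta(u_\lambda)-x_\lambda\delta(a_\lambda)\to0 .
\]
By \eqref{eq:formula}, $\delta(x_\lambda)=w_\lambda+w_\lambda x_\lambda^2$. Two more applications of (N) give $x_\lambda^2\to0$ and $w_\lambda x_\lambda^2\to0$. So $\delta(x_\lambda)\to0$, and $\delta$ is continuous. Taking $D=E=A$ gives Theorem~\ref{thm:main}.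
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:module}(b)]
Restriction is linear, and it is injective by the last statement of Lemma~\ref{lem:formula}.

For surjectivity let $d:A_0\to E$ be a derivation. By (a) with $D=A_0$, the map $d$ is continuous for $\tau|_{A_0}$; this is stronger than the norm continuity of Lemma~\ref{lem:norm}. A continuous linear map from a dense subspace into a complete Hausdorff locally convex space extends to a continuous linear map on the whole space, so by Lemma~\ref{lem:dense} $d$ extends to a continuous linear $\delta:A\to E$. The maps $(a,b)\mapsto\delta(ab)$ and $(a,b)\mapsto a\delta(b)+\delta(a)b$ are continuous on $A\times A$ by joint continuity, and they agree on the dense set $A_0\times A_0$. Since $E$ is Hausdorff they agree everywhere, so $\delta$ is a derivation.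

For $e\in E$ the map $\delta_e(a)=ae-ea$ is a derivation on $A$, as $abe-eab=a(be-eb)+(ae-ea)b$, and its restriction to $A_0$ is inner. Conversely, if $\delta|_{A_0}$ is implemented by $e$, then $\delta$ and $\delta_e$ have the same restriction, so $\delta=\delta_e$. Thus the linear bijection maps the inner derivations onto the inner derivations and induces $H^1(A,E)\cong H^1(A_0,E)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:module}(c)]
The idea is that $\delta$ is bounded on the unitaries $e^{ith}$, while the chain rule makes $\delta(e^{ith})$ grow linearly in $t$ unless $\delta(h)=0$.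

Let $h=h^*\in A_0$ and $t\in\mathbb R$. As $E$ is unital, $\delta(1)=2\delta(1)$, so $\delta(1)=0$. Since left and right actions agree, $\delta(h^{n+1})=h\delta(h^n)+h^n\delta(h)$, and induction gives $\delta(h^n)=nh^{n-1}\delta(h)$ for $n\ge1$. For the partial sums $s_N=\sum_{n=0}^N(ith)^n/n!$ this yields $\delta(s_N)=it\,s_{N-1}\delta(h)$. Now $s_N\to e^{ith}$ in norm. The left side converges to $\delta(e^{ith})$ by Lemma~\ref{lem:norm}, and the right side to $it\,e^{ith}\delta(h)$ by \eqref{eq:Cq} and continuity of the action. As $E$ is Hausdorff, $\delta(e^{ith})=it\,e^{ith}\delta(h)$. The elements $e^{\pm ith}$ are unitary, inverse to each other, and lie in $B_0$. With $p,q,r$ as in \eqref{eq:joint},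
\[
|t|\,p(\delta(h))=p\bigl(e^{-ith}\delta(e^{ith})\bigr)\le C_q\sup r(\delta(B_0))<\infty\qquad(t\in\mathbb R).
\]
So $p(\delta(h))=0$ for every $p$, and $\delta(h)=0$. Self-adjoint elements span $A_0$, so $\delta|_{A_0}=0$, and $\delta=0$ by Lemma~\ref{lem:formula}.
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

Completeness of $A$ enters only through the fact that $A_0$ is a $C^*$-algebra, and completeness of $E$ only in the extension step of part (b). Symmetry gives $a_x\in A_0$, and the maximality of $B_0$ gives $u_x\in A_0$. Joint continuity is used in every application of (N) and in the finiteness of $\hat p$.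

\begin{remark}[The domain]
The condition $A_0\subseteq D$ in (a) puts $a_x$, $u_x$ and the square roots in the domain of $\delta$, and it cannot be omitted. For $A=E=C[0,1]$ and $D=C^1[0,1]$, the derivation $f\mapsto f'$ is discontinuous: $t^n/n\to0$ uniformly, while the derivatives $t^{n-1}$ have norm $1$.
\end{remark}

\begin{remark}[Symmetric action]
Part (c) fails for commutative $A$ if $ae=ea$ is not assumed: let $A$ be the diagonal matrices in $E=M_2(\mathbb C)$ and $\delta(a)=ae-ea$ with $e$ a non-diagonal matrix.
\end{remark}

\begin{remark}[Non-unital modules]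
Part (a) holds without the assumption $1e=e=e1$. The subspace $1E1=\{1e1:e\in E\}$ is a unital sub-bimodule, with jointly continuous actions in the induced topology. Note that $1\in A_0\subseteq D$. The map $\delta_1(x)=1\delta(x)1$ is a derivation $D\to1E1$, since
\[
1\delta(xy)1=x\delta(y)1+1\delta(x)y=x\,\delta_1(y)+\delta_1(x)\,y ,
\]
so it is continuous by (a). Applying the Leibniz rule twice to $x=1x1$ gives $\delta(x)=\delta(1)x+\delta_1(x)+x\delta(1)$, a sum of three continuous maps.
\end{remark}

\subsection*{Local convexity cannot be dropped}
Let $A=L^0[0,1]$ with the topology of convergence in Lebesgue measure $m$, whose basic neighborhoods of $0$ are $U_\eta=\{f:m(|f|>\eta)<\eta\}$. This is a complete metrizable topological $*$-algebra. Multiplication is jointly continuous, since $f_n\to f$ in measure if and only if every subsequence has a further subsequence converging to $f$ a.e.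

Let $B_0=\{f:|f|\le1\text{ a.e.}\}$. It is absolutely convex, closed by the same criterion, bounded because $B_0\subseteq\eta^{-1}U_\eta$, and satisfies $1\in B_0=B_0^*$, $B_0^2\subseteq B_0$. It is the greatest closed bounded set $B$ with $1\in B=B^*$ and $B^2\subseteq B$. Indeed, let $f\in B$, so that $|f|^{2n}=(\bar ff)^n\in B$ for all $n\ge1$, and suppose that $m(|f|>1+\eta)\ge\eta$ for some $\eta>0$. Boundedness gives $R$ with $B\subseteq RU_\eta$, that is, $m(|g|>R\eta)<\eta$ for all $g\in B$. This fails for $g=|f|^{2n}$ once $(1+\eta)^{2n}\ge R\eta$. Hence $|f|\le1$ a.e. Finally $(1+\bar ff)^{-1}\in B_0$ for every $f$. So all the axioms of a Fr\'echet $GB^*$-algebra hold except local convexity.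

By Ber, Chilin and Sukochev \cite{bcs}, $L^0[0,1]$ admits a nonzero derivation $\delta$, and we saw in Section~\ref{sec:intro} that it must be discontinuous. Thus Theorem~\ref{thm:main} fails for complete metrizable algebras that satisfy the $GB^*$ axioms without local convexity.

The step that breaks is Lemma~\ref{lem:norm}. Its proof has nothing to work with, because the only continuous seminorm $p$ on $L^0[0,1]$ is $0$: if $p\le1$ on $U_\eta$ and $f$ vanishes off a set of measure less than $\eta$, then all multiples of $f$ lie in $U_\eta$, so $p(f)=0$, and every function is a finite sum of such $f$. Its conclusion is false as well. If $\delta$ were continuous from $(L^\infty[0,1],\|\cdot\|_\infty)$ to $L^0[0,1]$, the proof of Proposition~\ref{prop:model} would give $\delta=0$ on $L^\infty[0,1]$ and then on $L^0[0,1]$.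

\begin{thebibliography}{9}

\bibitem{bcs}
Ber, Chilin and Sukochev, \emph{Non-trivial derivations on commutative regular algebras}, Extracta Math. 21 (2006), 107--147.

\bibitem{source}
\emph{Derivations of Fr\'echet nuclear $GB^*$-algebras},
\texttt{https://\allowbreak core-prod.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 7691C060F89AF8965B1B158D0A2C650F/\allowbreak S0004972715000404a.pdf/\allowbreak derivations-of-frechet-\allowbreak nuclear-gbdollarast-\allowbreak dollar-algebras.pdf}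

\bibitem{ringrose}
J. R. Ringrose, \emph{Automatic continuity of derivations of operator algebras}, J. London Math. Soc. (2) 5 (1972), 432--438.

\end{thebibliography}
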